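# Every automorphism of $\mathrm{RCWA}(\mathbb Z)$ is inner

## 1. Conjugation as the only source of automorphisms: tests by hand

For integers $m\ge 1$ and $r$ write $r(m)=r+m\mathbb Z$.

**Definition.** A mapping $f:\mathbb Z\to\mathbb Z$ is *residue class-wise affine* (rcwa) if there is $m\ge1$ such that on each class $r(m)$, $0\le r<m$, it is given by $n\mapsto \frac{an+b}{c}$ with integers $a,b,c$ depending on the class and $c>0$. The bijective rcwa mappings form a group under composition, $G=\mathrm{RCWA}(\mathbb Z)$.

Products are read as compositions: $gk$ means first $k$, then $g$. For a bijective $g$ all the $a$'s are nonzero, since $a=0$ would make $g$ constant on a class. The numbers $a/c\in\mathbb Q^*$ are the *slopes* of $g$. The slope at $n$ depends only on $g$, because two affine maps that agree on a residue class agree.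

Simple elements are $T:n\mapsto n+1$ and $\nu:n\mapsto -n$. A less trivial one is
$$f(n)=\tfrac{3n}{2}\ \text{ on }0(2),\qquad f(n)=\tfrac{3n+1}{4}\ \text{ on }1(4),\qquad f(n)=\tfrac{3n-1}{4}\ \text{ on }3(4).$$
Since $f(2k)=3k$, $f(4k+1)=3k+1$, $f(4k+3)=3k+2$, it maps $0(2),1(4),3(4)$ bijectively onto $0(3),1(3),2(3)$. So $f\in G$, with slopes $\frac32$ and $\frac34$.

The question, posed in "Residue Class-Wise Affine Groups", https://github.com/ThomasBreuer/rcwa, is whether $G$ has an automorphism that is not inner, that is, not of the form $g\mapsto kgk^{-1}$ with $k\in G$. The answer one would first guess is no: $G$ is a large group of permutations of a very homogeneous set, and no automorphism other than conjugation is in sight. Let us test the guess.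

**Test 1: conjugation by a permutation outside $G$.** Let $\tau$ be the transposition of $0$ and $1$. The permutation $\tau T\tau$ agrees with $T$ at all but finitely many integers, but it sends $-1$ to $1\ne T(-1)$. If it were rcwa, it would be affine on some class containing $-1$ and would agree there with $n\mapsto n+1$ at infinitely many points, hence everywhere on the class. So $\tau$ does not normalize $G$, and the guess survives.

**Test 2: the subgroup of elements with positive slopes.** Call it $G_{\mathbb Q_{>0}}$. Conjugation by $\nu$ preserves it. Suppose this automorphism were conjugation by some $k\in G_{\mathbb Q_{>0}}$. Then $k^{-1}\nu$ commutes with every element of $G_{\mathbb Q_{>0}}$, in particular with $T$. A map $p$ commuting with $T$ satisfies $p(n+1)=p(n)+1$, so $p(n)=n+c$. Then $\nu=k\cdot(n\mapsto n+c)$ has positive slopes, which is absurd. So the guess is false for this subgroup. Inside $G$ the automorphism is harmless, because $\nu\in G$.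

**Test 3: the subgroup of elements with all slopes $1$.** Call it $G_{\{1\}}$. Its elements have the form $g(n)=n+t_r$ on $r(m)$ with $t_r\in\mathbb Z$. For $k\in\mathbb Z$ and $n\in (r+k)(m)$,
$$T^kgT^{-k}(n)=g(n-k)+k=n+t_r ,$$
so $T^kgT^{-k}$ depends only on $k$ modulo $m$. Now take a compatible system $z=(z_m)_{m\ge1}$ of residues, $z_m\in\mathbb Z/m$, and put $\Phi_z(g)=T^kgT^{-k}$ for any $k\equiv z_m \pmod m$, where $m$ is any modulus for $g$. Using a common modulus for two elements we see that $\Phi_z$ is a homomorphism, with inverse $\Phi_{-z}$. If $\Phi_z$ is conjugation by some $k\in G_{\{1\}}$, then $k$ commutes with $T$ because $\Phi_z(T)=T$, so $k=T^c$. Apply both maps to the element that is $n\mapsto n+m$ on $0(m)$ and the identity elsewhere: one result moves exactly the points of $z_m(m)$, the other exactly those of $c(m)$. So $z_m\equiv c$ for all $m$. Thus every $z$ that does not come from an integer gives an automorphism that is not inner. For instance, let $z$ be $0$ modulo every power of $2$ and $1$ modulo every odd number (Chinese remainder theorem): an integer divisible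 by all powers of $2$ is $0$, and $0\not\equiv1$ modulo $3$.

**Test 4: does $\Phi_z$ extend to $G$ by the same recipe?** Already for $\nu$ it breaks: $T^k\nu T^{-k}(n)=-n+2k$ depends on $k$ itself and not only on $k$ modulo some $m$.

So the guess is false for two close relatives of $G$, and in Test 3 it fails badly. A proof for $G$ must therefore use elements with slopes different from $1$, and Test 4 suggests how: a reflection remembers where its fixed point is.

## 2. The theorems for $G$ and for the groups with restricted slopes

The guess is right for $G$: $\mathrm{Out}(G)=\mathrm{Aut}(G)/\mathrm{Inn}(G)=1$.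

**Theorem A.** Every automorphism of $G$ is conjugation by a unique element of $G$.

Uniqueness says that the center is trivial. So $G$ is a complete group (trivial center, all automorphisms inner), and $\mathrm{Aut}(G)\cong G$.

**Theorem B.** For a subgroup $\Sigma\le\mathbb Q^*$ let $G_\Sigma\le G$ be the group of all $g\in G$ whose slopes all lie in $\Sigma$ (so $G=G_{\mathbb Q^*}$, and $G_{\mathbb Q_{>0}}$ is the group of class-wise order-preserving elements).

1. $G_{\Sigma_1}\cong G_{\Sigma_2}$ if and only if $\Sigma_1=\Sigma_2$.
2. If $\Sigma\neq\{1\}$, every automorphism of $G_\Sigma$ is conjugation by a unique element of $N_\Sigma=\{g\in G:\text{all slopes of } g \text{ lie in one coset of }\Sigma\}$, and every element of $N_\Sigma$ gives an automorphism.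
3. $\mathrm{Out}(G_\Sigma)\cong\mathbb Q^*/\Sigma$ if $\Sigma\not\subseteq\{\pm1\}$; $\mathrm{Out}(G_{\{\pm1\}})=1$; $\mathrm{Out}(G_{\{1\}})\cong(\widehat{\mathbb Z}/\mathbb Z)\rtimes C_2$, with $C_2$ acting by inversion.

So among the $G_\Sigma$ exactly $G$ and $G_{\{\pm1\}}$ have trivial outer automorphism group, and for example $\mathrm{Out}(G_{\mathbb Q_{>0}})\cong C_2$. The element $f$ above has slopes $\frac32,\frac34$, which lie in one coset of $\Sigma=\langle2\rangle$. So $f\in N_{\langle 2\rangle}$, and by Theorem B conjugation by $f$ is an automorphism of $G_{\langle2\rangle}$; it is not inner, since by uniqueness the only conjugating element is $f\notin G_{\langle 2\rangle}$.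

## 3. From $\mathbb Z$ to the profinite integers

The systems $z$ of Test 3 are the elements of $\widehat{\mathbb Z}$, and they behaved like translations. We let $G$ act on that space.

Let $X=\widehat{\mathbb Z}=\varprojlim\mathbb Z/m$. We use these textbook facts. $X$ is a compact Hausdorff ring; $\mathbb Z$, and already $\mathbb N=\{0,1,2,\dots\}$, is dense in it; $X/mX=\mathbb Z/m$. The classes $r+mX$ are clopen and form a base of the topology, so by compactness every clopen set is a finite union of classes, and a common $m$ may be used. By the same argument a locally constant function on $X$ is constant on the classes modulo some $m$. There are no isolated points, since $r+mX$ contains $r\ne r+m$. The additive group is torsion-free: if $nx=0$, then $n x_{nm}\equiv0$ mod $nm$, so $x_m=0$ for every $m$.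

Dividing by integers requires more room. Let $A=X\otimes\mathbb Q=\bigcup_n\frac1nX\supset X$ (the finite adeles), with $X$ as an open subgroup. It is a $\mathbb Q$-vector space, and translations and multiplications by $q\in\mathbb Q^*$ are homeomorphisms of $A$. Moreover
$$\mathbb Q\cap X=\mathbb Z:\tag{1}$$
if $k/n\in X$, then $k\in nX\cap\mathbb Z=n\mathbb Z$, because $X/nX=\mathbb Z/n$.

The ring $X$ has zero divisors (the $z$ of Test 3 satisfies $z(1-z)=0$). The next remark is unaffected because only rational factors occur.

**Uniqueness of coefficients.** If $qy+s=q'y+s'$ for all $y$ in a nonempty open set, with $q,q',s,s'\in\mathbb Q$, take two points $y\ne y'$ in it. Then $(q-q')(y-y')=0$ in a $\mathbb Q$-vector space, so $q=q'$ and $s=s'$.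

**Lemma 1.** Every $g\in G$ extends uniquely to a homeomorphism of $X$. This identifies $G$ with the group of all homeomorphisms $f$ of $X$ for which there is a finite partition of $X$ into classes $r+mX$ on each of which $f(x)=qx+s$ with some $q\in\mathbb Q^*$, $s\in\mathbb Q$.

*Proof.* Let $g(n)=(an+b)/c$ on $r(m)$; then $a\ne0$. Evaluating at $r$ and $r+m$ shows that $r'=(ar+b)/c$ and $am/c$ are integers, and $g(r+mj)=r'+\frac{am}cj$, so $g(r(m))=r'(|am/c|)$. The map $x\mapsto(ax+b)/c$ is a homeomorphism from $r+mX$ onto $r'+\frac{am}cX$. The classes $g(r(m))$ partition $\mathbb Z$; passing to a common modulus, we see that the corresponding classes of $X$ partition $X$. So the pieces fit together to a homeomorphism of $X$ extending $g$. It is unique because $\mathbb Z$ is dense. By the same density the extension of $gk$ is the composition of the extensions, and extension is injective.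

Conversely let $f$ be as described. For $n\in\mathbb Z$ we have $f(n)=qn+s\in\mathbb Q\cap X=\mathbb Z$. If $f(x)=n$, then $x=(n-s)/q\in\mathbb Q\cap X=\mathbb Z$ for the $q,s$ belonging to $x$. So $f$ restricts to a bijection of $\mathbb Z$, which is rcwa, and $f$ is its extension. $\square$

By compactness the condition in Lemma 1 is local: it suffices that near each point $f$ has the form $qx+s$ with rational coefficients. Rationality of $s$ matters: for $z\in X\setminus\mathbb Z$ the translation $x\mapsto x+z$ is a homeomorphism of $X$ that is not in $G$.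

For $g\in G$, $x\in X$ let $\lambda(g,x)\in\mathbb Q^*$ and $\sigma(g,x)\in\mathbb Q$ be the coefficients with $g(y)=\lambda(g,x)y+\sigma(g,x)$ near $x$. They are well defined, locally constant in $x$, depend only on $g$ near $x$, and
$$\lambda(gk,x)=\lambda(g,kx)\,\lambda(k,x).\tag{2}$$

**Volume.** If a clopen $U$ is a union of $k$ classes modulo $m$, put $\mathrm{vol}(U)=k/m$. This does not change when $m$ is replaced by a multiple, so it is well defined, and it is additive on disjoint unions (it is Haar measure).

**Lemma 2.** If $g\in G$ and $|\lambda(g,x)|=q$ for all $x\in X$, then $q=1$.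

*Proof.* Choose $m$ such that $g$ is affine with rational coefficients on each class $r+mX$. By the computation in Lemma 1, $g$ maps this class of volume $\frac1m$ onto a class of modulus $qm$, of volume $\frac1{qm}$. The images partition $X$. Summing over the $m$ classes gives $1=1/q$. $\square$

## 4. Supports and gluing

**Definition.** The *support* $S(g)$ of $g\in G$ is the closure in $X$ of $\{x:g(x)\ne x\}$.

On a class where $g(x)=qx+s$, a fixed point satisfies $(q-1)x=-s$. So $g$ is the identity there or has at most one fixed point there. As $X$ has no isolated points, $S(g)$ is the union of the classes on which $g$ is not the identity. Hence $S(g)$ is clopen, $g$ is the identity off $S(g)$, and the non-fixed points are dense in $S(g)$. For example $S(\nu)=X$, although $\nu$ fixes $0$. Clearly $g(S(g))=S(g)$ and $S(kgk^{-1})=kS(g)$, and elements with disjoint supports commute. For $H\le G$ and a clopen set $U$ put $H_U=\{g\in H:S(g)\subseteq U\}$; then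
$$gH_Ug^{-1}=H_{gU}\qquad(g\in H).\tag{3}$$

**Definition.** A subgroup $H\le G$ is *full* if every $g\in G$ that near each point of $X$ coincides with some element of $H$ belongs to $H$.

Every $G_\Sigma$ is full and contains $T$: it is a subgroup by (2), and membership is a condition on slopes at each point. The cyclic group $\langle T\rangle$ is not full: the element $x\mapsto x+2$ on $2X$, $x\mapsto x$ on $1+2X$ is glued from powers of $T$ but is not a power of $T$.

Let $H$ be full with $T\in H$, and let $V=\bigsqcup_i(r_i+mX)$ be a nonempty clopen set. Gluing powers of $T$ we get in $H$: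

- $\theta_V$: $x\mapsto x+m$ on $V$, the identity elsewhere. Since $X$ is torsion-free, neither $\theta_V$ nor $\theta_V^2$ has a fixed point in $V$, so $S(\theta_V)=S(\theta_V^2)=V$.
- $\rho_V$: $x\mapsto x+m$ on $r_i+2mX$ and $x\mapsto x-m$ on $r_i+m+2mX$ for all $i$, the identity off $V$. It is an involution with $S(\rho_V)=V$.

Both are in $G$ by Lemma 1. (They depend on the chosen $m$; fix one for each $V$.) Also, if $\pi\in H$ is an involution and $V$ is clopen with $\pi V=V$, then $\pi_V$, equal to $\pi$ on $V$ and to the identity off $V$, lies in $H$.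

**Lemma 3.** A homeomorphism $k$ of $X$ commuting with all $\theta_V$ is the identity. In particular a full subgroup containing $T$ has trivial centralizer in $\mathrm{Homeo}(X)$.

*Proof.* The set of non-fixed points of $\theta_V$ is $V$, so $kV=V$ for every nonempty clopen $V$. Each point is the intersection of its clopen neighborhoods. $\square$

**Why we recover clopen sets and not integers.** To show that an automorphism is a conjugation, the first plan is to show that it permutes the stabilizers of the integers, so that it comes from a permutation of $\mathbb Z$. An argument that uses only gluing and $T$ cannot do this, since it would apply to $G_{\{1\}}$ too. There $\Phi_z$ is conjugation by $x\mapsto x+z$ on $X$ (the computation of Test 3, with $x-z$ in place of $n-k$), so it carries the stabilizer of $0$ to the stabilizer of $z$. If $z\notin\mathbb Z$, this is not the stabilizer of any integer $n$: take a clopen $V$ with $n\in V$, $z\notin V$; then $\theta_V\in G_{\{1\}}$ fixes $z$ and moves $n$. So the space that gluing can see is $X$, and integrality of $h(0)$ must come later from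 other elements.

## 5. Recovering the clopen sets from involutions

**Proposition 4.** Let $H_1,H_2\le G$ be full subgroups containing $T$, and let $\Phi:H_1\to H_2$ be an isomorphism. Then there is a homeomorphism $h$ of $X$ with $\Phi(g)=hgh^{-1}$ for all $g\in H_1$.

The goal is to describe $H_U$ in purely group-theoretic terms, so that $\Phi$ carries $H_U$'s to $H_U$'s. Let $H$ be full with $T\in H$, let $\pi\in H$ be an involution and $U=S(\pi)$. If we could name the elements $\pi_V$ algebraically, the rest would follow: an element commuting with all $\pi_V$ can only fix $x$ or move it to $\pi x$ inside $U$, so its square is trivial on $U$, and $H_U$ is what commutes with all such squares. A first idea for naming the $\pi_V$ is the double centralizer of $\pi$, but it is too small. Let $\pi$ be $x\mapsto x+1$ on $2X$, $x\mapsto x-1$ on $1+2X$, and $V=4X\cup(1+4X)$. Then $T^2$ commutes with $\pi$, but $T^2\pi_VT^{-2}$ has support $(2+4X)\cup(3+4X)\neq V$, so $\pi_V$ does not commute with $T^2$. It does commute with its own conjugate $T^2\pi_VT^{-2}$, and this weaker condition is the right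 one. Define inside $H$
$$C_\pi=C_H(\pi),\qquad U_\pi=\{\varphi\in C_\pi:\varphi^2=1,\ \varphi\text{ commutes with }\psi\varphi\psi^{-1}\text{ for all }\psi\in C_\pi\},$$
$$D_\pi=C_H(U_\pi),\qquad Q_\pi=\{\varphi^2:\varphi\in D_\pi\},\qquad W_\pi=C_H(Q_\pi).$$

We claim that
$$W_\pi=H_U,\qquad U=S(\pi).\tag{4}$$

**Step 1: an element of $U_\pi$ moves a point $x$ at most to $\pi(x)$.** We show that if $\varphi\in U_\pi$, then $\varphi(x)\in\{x,\pi(x)\}$ for all $x\in X$; in particular $\varphi$ is the identity off $U$. Suppose not. The set of $x$ with $\varphi(x)\notin\{x,\pi(x)\}$ is open and nonempty; let $x$ be in it. We construct $\psi\in C_\pi$ violating the commutation condition.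

If $x\notin U$, choose a clopen $V\ni x$ with $V\cap U=\emptyset$ and $\varphi V\cap V=\emptyset$. Put $\theta=\theta_V$, $\psi=\theta$, $W=V$. Since $S(\theta)=V$ is disjoint from $U=S(\pi)$, we have $\psi\in C_\pi$.

If $x\in U$, then, since non-fixed points of $\pi$ are dense in $U$, we may move $x$ within the open set and assume $\pi x\ne x$. The points $x,\pi x,\varphi x,\pi\varphi x$ are pairwise distinct: $\varphi x\notin\{x,\pi x\}$ by assumption; applying $\pi$, also $\pi\varphi x\notin\{\pi x,x\}$; and $\pi\varphi x=\varphi\pi x\ne\varphi x$ because $\pi x\neq x$. So there is a clopen $V\ni x$ such that $V,\pi V,\varphi V,\pi\varphi V$ are pairwise disjoint. Put $\theta=\theta_V$, $\psi=\theta\cdot\pi\theta\pi$, $W=V\cup\pi V$. The factors $\theta$ and $\pi\theta\pi$ have disjoint supports $V$ and $\pi V$, hence commute; conjugation by $\pi$ swaps them, so $\psi\in C_\pi$.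

In both cases $S(\psi)\subseteq W$, $\varphi W\cap W=\emptyset$ and $\psi|_V=\theta|_V$. (In the second case $\varphi W=\varphi V\cup\pi\varphi V$.) Let $z\in V$. As $\theta^{-1}z\in V$ and $\psi$ is trivial on $\varphi V$,
$$\varphi\cdot\psi\varphi\psi^{-1}(z)=\varphi\psi\varphi(\theta^{-1}z)=\varphi\varphi(\theta^{-1}z)=\theta^{-1}z,$$
$$\psi\varphi\psi^{-1}\cdot\varphi(z)=\psi\varphi\varphi(z)=\psi(z)=\theta z.$$
Since $\varphi$ commutes with $\psi\varphi\psi^{-1}$, we get $\theta^2z=z$ on $V$. But $\theta_V^2$ has no fixed point in $V$, a contradiction.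

**Step 2: $U_\pi$ contains the pieces of $\pi$.** We show $\pi_V\in U_\pi$ for every $\pi$-invariant clopen $V\subseteq U$. Clearly $\pi_V$ commutes with $\pi$ and $\pi_V^2=1$. For $\psi\in C_\pi$, the element $\psi\pi_V\psi^{-1}$ equals $\psi\pi\psi^{-1}=\pi$ on $\psi V$ and the identity elsewhere, and $\pi\psi V=\psi\pi V=\psi V$. So $\psi\pi_V\psi^{-1}=\pi_{\psi V}$. Any two $\pi_V,\pi_{V'}$ with $\pi$-invariant $V,V'$ commute: on each of the four invariant sets cut out by $V$ and $V'$, both act as powers of $\pi$.

**Step 3: squares of elements of $D_\pi$ are trivial on $U$.** Let $\varphi\in D_\pi$ and $x\in U$. For each $\pi$-invariant clopen $V$ with $x\in V\subseteq U$, $\varphi$ commutes with $\pi_V$ by Step 2. Since non-fixed points of $\pi$ are dense in $U$, $S(\pi_V)=V$. Hence $\varphi V=V$. The intersection of all such $V$ is $\{x,\pi x\}$: both points lie in every $V$, and if $z\notin\{x,\pi x\}$, choose a clopen $E$ with $x\in E\subseteq U$ and $z,\pi z\notin E$; then $E\cup\pi E$ is an allowed $V$ and omits $z$. So $\varphi$ maps the set $\{x,\pi x\}$ injectively into itself.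 The set has at most two elements, so $\varphi^2x=x$.

**Step 4: proof of (4).** By Step 3, $Q_\pi\subseteq H_{X\setminus U}$, and disjoint supports commute, so $H_U\subseteq W_\pi$. Conversely, by Step 1 the elements of $U_\pi$ are supported in $U$, so $H_{X\setminus U}\subseteq D_\pi$. Hence $\theta_V^2\in Q_\pi$ for each nonempty clopen $V\subseteq X\setminus U$. If $\varphi\in W_\pi$, then $\varphi$ commutes with $\theta_V^2$, whose support is $V$, so $\varphi V=V$ for all such $V$. Hence $\varphi$ fixes every point of $X\setminus U$, i.e. $\varphi\in H_U$.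

**Step 5: $\Phi$ induces an automorphism $\eta$ of the Boolean algebra of clopen sets.** Since $W_\pi$ is defined algebraically, $\Phi(W_\pi)=W_{\Phi(\pi)}$ for every involution $\pi\in H_1$. Given a nonempty clopen $U$, take $\pi=\rho_U$; by (4) the clopen set $\eta(U)=S(\Phi(\rho_U))$ satisfies
$$\Phi\bigl((H_1)_U\bigr)=(H_2)_{\eta(U)} .\tag{5}$$
Put $\eta(\emptyset)=\emptyset$, so that (5) holds for $\emptyset$ as well. For $i=1,2$ we have $(H_i)_U\subseteq(H_i)_V$ if and only if $U\subseteq V$: for nonempty $U$ the left side forces $\rho_U\in (H_i)_V$, so $U=S(\rho_U)\subseteq V$. Hence (5) determines $\eta(U)$, and $U\subseteq V$ if and only if $\eta(U)\subseteq\eta(V)$. The same construction for $\Phi^{-1}$ gives the inverse of $\eta$. So $\eta$ is an order automorphism, and therefore preserves finite intersections, unions and complements.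

**Step 6: from $\eta$ to a homeomorphism (Stone duality).** For $x\in X$ the sets $\eta(U)$ with $x\in U$ are nonempty, closed, and closed under finite intersections, so by compactness they have a common point. It is unique: if $p\ne p'$ were two such points, write a clopen $E$ with $p\in E$, $p'\notin E$ as $E=\eta(U)$. If $x\in U$, then $p'\in\eta(U)=E$; if $x\notin U$, then $p\in\eta(X\setminus U)=X\setminus E$; both are false. Let $h(x)$ be this point. Using complements, $h(x)\in\eta(U)$ if and only if $x\in U$. So $h^{-1}(\eta(U))=U$, and $h$ is continuous. The map $h'$ built from $\eta^{-1}$ satisfies $h'h(x)\in U\iff h(x)\in\eta(U)\iff x\in U$ for all $U$, so $h'h=1$; likewise $hh'=1$. Thus $h$ is a homeomorphism with $h(U)=\eta(U)$.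

**Step 7: $\Phi$ is conjugation by $h$.** Let $g\in H_1$. Apply $\Phi$ to $g(H_1)_Ug^{-1}=(H_1)_{gU}$. By (5) and (3) the left side becomes $(H_2)_{\Phi(g)hU}$ and the right side $(H_2)_{hgU}$. So $\Phi(g)hU=hgU$ for all clopen $U$, and since points are intersections of clopen sets, $\Phi(g)h=hg$. $\square$

## 6. The equation $h(x+1)=a(x)h(x)+b(x)$

Let $H_1,H_2\le G$ be full and contain $T$, and let $h$ be a homeomorphism of $X$ with $hH_1h^{-1}=H_2$. We want $h\in G$. What do we know about $h$? That it turns $T$ into an element $T'=hTh^{-1}\in H_2$, which is locally affine with rational coefficients. With $a(x)=\lambda(T',h(x))$ and $b(x)=\sigma(T',h(x))$, the identity $hT=T'h$ reads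
$$h(x+1)=a(x)h(x)+b(x)\qquad(x\in X),\tag{6}$$
and $a,b$ are locally constant with values in $\mathbb Q^*$ and $\mathbb Q$. So there is $m$ such that $a$ and $b$ are constant on classes modulo $m$.

For the element $h=f$ of Section 1, (2) gives $a(x)=\lambda(f,x+1)/\lambda(f,x)$, which is $\frac12$ for $x\in2X$ and $2$ for $x\in1+2X$. The corresponding $b$ is $1,1,\frac12,2$ on the classes $0,1,2,3$ modulo $4$; for instance $f(4k+3)=3k+2=\frac12(6k+3)+\frac12=\frac12f(4k+2)+\frac12$. So $m=4$ works.

The natural move is to iterate (6) $m$ times. With $a^{(k)}(x)=\prod_{i=0}^{k-1}a(x+i)$ we obtain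
$$h(x+k)=a^{(k)}(x)h(x)+b_k(x),\qquad b_1=b,\quad b_{k+1}(x)=a(x+k)b_k(x)+b(x+k),\tag{7}$$
where $b_k$ has rational values and is constant on classes modulo $m$. Since $x,x+1,\dots,x+m-1$ run through all classes modulo $m$,
$$a^{(m)}(x)=P:=\prod_{i=0}^{m-1}a(i)\qquad\text{for every }x\in X .\tag{8}$$
Thus $h(x+m)=Ph(x)+b_m(x)$, and here the naive iteration stops: along $r+m\mathbb N$ it gives $h(r+mj)=P^jh(r)+b_m(r)(1+P+\dots+P^{j-1})$, which for $P=1$ is affine in $j$ but for $P=2$ is exponential. The local form of $T'$ alone does not prevent this; a global property does, namely that $T'^m$ maps all of $X$ onto all of $X$ with constant slope $P$, while the volume of $X$ cannot change.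

**Lemma 5.** Let $H_1,H_2,h,a,b,m$ be as above.

(a) $P=\pm1$. With $M=2m$, for each $r\in\mathbb Z$ there is $e(r)\in\mathbb Q^*$ such that $h(r+My)=h(r)+e(r)y$ for all $y\in X$.

(b) If $h(0)\in\mathbb Q$, then $h\in G$.

(c) If some element of $H_1$ fixes $0$ but is not the identity on any neighborhood of $0$, then $h(0)\in\mathbb Z$, and hence $h\in G$.

*Proof.* **Step 1: $P=\pm1$.** By (2) and $T'^i h(x)=h(x+i)$, the slope of $T'^m\in G$ at $h(x)$ is $\prod_{i=0}^{m-1}\lambda(T',h(x+i))=a^{(m)}(x)=P$. As $h$ is onto, $T'^m$ has slope $P$ everywhere. Lemma 2 gives $|P|=1$, and $P$ is rational.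

**Step 2: the rest of (a).** Now $a^{(2m)}(x)=P^2=1$, so (7) with $k=M=2m$ reads $h(x+M)=h(x)+e(x)$ with $e=b_{2m}$ rational-valued and constant on classes modulo $m$. Hence $h(r+Mj)=h(r)+e(r)j$ for $j\in\mathbb N$. Both sides are continuous functions of $j$ with values in $A$, and $\mathbb N$ is dense in $X$, so $h(r+My)=h(r)+e(r)y$ for all $y\in X$. Since $h$ is injective, $e(r)\ne0$.

**Step 3: (b).** On $r+MX$, (a) says
$$h(x)=\frac{e(r)}Mx+\Bigl(h(r)-\frac{e(r)}Mr\Bigr).\tag{9}$$
If $h(0)\in\mathbb Q$, then (6) gives $h(r)\in\mathbb Q$ for $0\le r<M$. So all coefficients are rational, and Lemma 1 gives $h\in G$.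

**Step 4: (c), locating $h(0)$.** Let $g$ be such an element. Then $g'=hgh^{-1}\in G$ fixes $h(0)$ and is not the identity near $h(0)$. Near $h(0)$ we have $g'(y)=qy+s$ with $(q,s)\ne(1,0)$ and $(1-q)h(0)=s$. If $q=1$, then $s=0$, a contradiction. So $h(0)=s/(1-q)\in\mathbb Q\cap X=\mathbb Z$ by (1), and (b) applies. $\square$

For $h=f$ we get $M=8$ and $e(0)=f(8)-f(0)=12$, and the slope $\frac{12}8=\frac32$ of $f$ at $0$ reappears.

Part (a) used nothing about slopes in $H_1$; (c) does, and it is exactly the observation of Test 4.

## 7. Automorphisms of $\mathrm{RCWA}(\mathbb Z)$: proof of Theorem A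

Let $\Phi\in\mathrm{Aut}(G)$. The group $G$ is full and contains $T$, so by Proposition 4 there is a homeomorphism $h$ of $X$ with $\Phi(g)=hgh^{-1}$ for all $g\in G$; in particular $hGh^{-1}=G$. The element $\nu:y\mapsto-y$ of $G$ fixes $0$ and is not the identity near $0$. By Lemma 5(c), $h\in G$, so $\Phi$ is inner. If conjugations by $h,h'\in G$ agree, then $h^{-1}h'$ centralizes $G$, so $h=h'$ by Lemma 3. $\blacksquare$

Thus $\mathrm{RCWA}(\mathbb Z)$ has no nontrivial outer automorphisms.

## 8. A second derivation of $P=\pm1$, from doubling against translation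

The volume argument can be replaced by an algebraic one when $H_1$ contains suitable germs. It is a good exercise in the chain rule, so here it is in full; it is not used later.

**Lemma 6.** In the situation of Section 6, suppose there are positive integers $u\ne v$ such that for each $x\in vX$ some element of $H_1$ coincides near $x$ with $y\mapsto\frac uvy$. Then for a suitable $m$ one has $P=\pm1$, without appeal to Lemma 2.

*Proof.* **Step 1: transport slopes through $h$.** For $g\in H_1$ put $c(g,x)=\lambda(hgh^{-1},h(x))$. By (2), $c(gk,x)=c(g,kx)\,c(k,x)$. The function $c(g,\cdot)$ is locally constant, and $c(g,x)$ depends only on $g$ near $x$: if $g=g'$ near $x$, then $hgh^{-1}=hg'h^{-1}$ near $h(x)$. Also $c(T,x)=a(x)$, so $c(T^k,x)=a^{(k)}(x)$.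

**Step 2: compare two expressions for one germ.** For $x\in vX$ let $\mu(x)=c(g,x)$ for any $g\in H_1$ with $g(y)=\frac uvy$ near $x$. This is well defined, and locally constant on $vX$, since the same $g$ serves all nearby points. If $g'$ is a corresponding element for $x+v$, then near $x$
$$g'T^v(y)=\tfrac uv(y+v)=\tfrac uvy+u=T^ug(y).$$
Taking $c(\cdot,x)$ of both sides gives
$$\mu(x+v)\,a^{(v)}(x)=a^{(u)}\bigl(\tfrac uvx\bigr)\,\mu(x)\qquad(x\in vX).\tag{10}$$

**Step 3: multiply around a period.** Choose $m$ such that $a$, $b$ and $j\mapsto\mu(vj)$ $(j\in X)$ are constant on classes modulo $m$. Multiply (10) over $x=vj$, $j=0,\dots,m-1$. By periodicity the $\mu$-factors on the two sides have the same product and cancel. On the left remains $\prod_ja^{(v)}(vj)=\prod_{i=0}^{vm-1}a(i)=P^v$, on the right $\prod_ja^{(u)}(uj)=\prod_{i=0}^{um-1}a(i)=P^u$. So $P^u=P^v$ with $u\ne v$, and the rational number $P$ is a root of unity. $\square$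

For $H_1=G$ the hypothesis holds with $u=2$, $v=1$. Let $r\in\{0,1,2\}$. The complement of $r+3X$ is the disjoint union of $(r+1)+3X$ and the four classes modulo $12$ that partition $(r+2)+3X$. The complement of $2r+6X$ is the union of five classes modulo $6$. So some $g_r\in G$ is $y\mapsto2y$ on $r+3X$ and maps the first five classes affinely onto the last five. Every $x\in X$ lies in one of the $r+3X$.

## 9. Germs in $G_\Sigma$ and parts 1 and 2 of Theorem B

By Section 4, $G_\Sigma$ is full and contains $T$, so Proposition 4 and Lemma 5 apply to these groups, and by Lemma 3 their centralizers in $\mathrm{Homeo}(X)$ are trivial. The next lemma supplies enough elements.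

**Lemma 7.** Let $\sigma\in\Sigma$, $s\in\mathbb Q$, $\alpha(y)=\sigma y+s$, $x\in X$ and $\alpha(x)\in X$. Then some $g\in G_\Sigma$ coincides with $\alpha$ near $x$.

*Proof.* Suppose first $\alpha(x)\ne x$. As $X$ is open in $A$ and $\alpha$ is continuous, there is a small class $V=r+mX\ni x$ with $\alpha(V)\subseteq X$ and $\alpha(V)\cap V=\emptyset$; the set $\alpha(V)$ is compact and open. Let $g=\alpha$ on $V$, $g=\alpha^{-1}$ on $\alpha(V)$, and $g=1$ elsewhere. This is a homeomorphism, in $G$ by Lemma 1, with slopes in $\{\sigma,\sigma^{-1},1\}\subseteq\Sigma$. If $\alpha(x)=x$, then $T\alpha(x)=x+1\ne x$; take $g$ for $T\alpha$ and use $T^{-1}g$. $\square$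

**Step 1: for $\Sigma_1\ne\{1\}$ the conjugating homeomorphism lies in $G$.** Let $\Phi:G_{\Sigma_1}\to G_{\Sigma_2}$ be an isomorphism with $\Sigma_1\ne\{1\}$, given by a homeomorphism $h$ as in Proposition 4. Choose $\sigma\in\Sigma_1$, $\sigma\ne1$. By Lemma 7 some element of $G_{\Sigma_1}$ coincides with $y\mapsto\sigma y$ near $0$. It fixes $0$ and is not the identity near $0$, so $h\in G$ by Lemma 5(c).

**Step 2: part 1.** We recover $\Sigma$ from slopes at fixed points. For every integer $n$, the slopes at $n$ of the elements of $G_\Sigma$ fixing $n$ form exactly $\Sigma$: apply Lemma 7 to $y\mapsto\sigma(y-n)+n$ at $x=n$. Let $G_{\Sigma_1}\cong G_{\Sigma_2}$ with $\Sigma_1\ne\Sigma_2$. One of the two is not $\{1\}$; passing to the inverse isomorphism if necessary, let it be $\Sigma_1$. By Step 1 the isomorphism is conjugation by some $h\in G$, and $h(0)\in\mathbb Z$. If $g$ fixes $0$, then $hgh^{-1}$ fixes $h(0)$ with slope $\lambda(h,0)\lambda(g,0)\lambda(h,0)^{-1}=\lambda(g,0)$, because $\mathbb Q^*$ is abelian. Conjugation maps the stabilizer of $0$ in $G_{\Sigma_1}$ onto the stabilizer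 of the integer $h(0)$ in $G_{\Sigma_2}$, so $\Sigma_1=\Sigma_2$, a contradiction. The converse is trivial.

**Step 3: part 2, reduced to a normalizer.** Let $\Sigma\ne\{1\}$. By Step 1 every automorphism of $G_\Sigma$ is conjugation by some element of $N_G(G_\Sigma)$, unique since the centralizer is trivial, and conversely every element of $N_G(G_\Sigma)$ gives an automorphism. It remains to prove $N_G(G_\Sigma)=N_\Sigma$.

**Step 4: $N_G(G_\Sigma)=N_\Sigma$.** For $g\in G$ let $F(x)=\lambda(g,x)\Sigma\in\mathbb Q^*/\Sigma$. For $k\in G_\Sigma$,
$$\lambda(gkg^{-1},gx)=\lambda(g,kx)\lambda(k,x)\lambda(g,x)^{-1}\in F(kx)F(x)^{-1}.\tag{11}$$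
If $g\in N_\Sigma$, then $F$ is constant, and (11) gives $gG_\Sigma g^{-1}\subseteq G_\Sigma$. Since $\lambda(g^{-1},gx)=\lambda(g,x)^{-1}$, also $g^{-1}\in N_\Sigma$, so equality holds. (Slopes at points of $X$ and at integers take the same values, since $\mathbb Z$ is dense and slopes are locally constant.) Conversely, if $g$ normalizes $G_\Sigma$, then (11) with $k=T$ gives $F(x+1)=F(x)$. So $F$ is constant on $\mathbb Z$; being locally constant, it is constant on $X$, and $g\in N_\Sigma$. This proves part 2. (Step 4 did not use $\Sigma\ne\{1\}$.)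

## 10. The outer automorphism groups of the $G_\Sigma$

We prove part 3. For $\Sigma\ne\{1\}$, part 2 identifies $\mathrm{Aut}(G_\Sigma)$ with $N_\Sigma$ and $\mathrm{Inn}(G_\Sigma)$ with $G_\Sigma$, so $\mathrm{Out}(G_\Sigma)\cong N_\Sigma/G_\Sigma$. Sending $g\in N_\Sigma$ to the coset $\lambda(g,\cdot)\Sigma$ is a homomorphism $N_\Sigma\to\mathbb Q^*/\Sigma$ by (2), with kernel $G_\Sigma$. So $\mathrm{Out}(G_\Sigma)$ is isomorphic to the image, and we must see which cosets occur.

**Step 1: if $\Sigma\not\subseteq\{\pm1\}$, every coset occurs.** Some element of $\Sigma$ has absolute value $\ne1$; its square or the inverse of its square is $u/v$ with integers $u>v\ge1$. Let $M=u-v$ and let $n\ge v$. Among the $nM$ classes modulo $nM$ choose $v$ (possible since $v\le nM$) and split each of them into $u$ classes, of modulus $nMu$; split each of the others into $v$ classes, of modulus $nMv$. The number of pieces is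
$$vu+(nM-v)v=nMv+v(u-v)=(n+1)Mv .$$
Map the pieces bijectively, by increasing affine maps, onto the $(n+1)Mv$ classes modulo $(n+1)Mv$. This is an element of $G$. Its slopes are the quotients of the moduli,
$$\frac{(n+1)Mv}{nMu}=\frac{n+1}n\cdot\frac vu\qquad\text{and}\qquad\frac{(n+1)Mv}{nMv}=\frac{n+1}n ,$$
all in $\frac{n+1}n\Sigma$. So the image contains the coset of $\frac{n+1}n$ for every $n\ge v$. These numbers generate $\mathbb Q_{>0}$: for positive integers $b<a$,
$$\frac ab=\frac{av}{bv}=\prod_{n=bv}^{av-1}\frac{n+1}n ,$$
and for $a<b$ take inverses. The map $x\mapsto-x$ gives the coset of $-1$. Hence the homomorphism is onto and $\mathrm{Out}(G_\Sigma)\cong\mathbb Q^*/\Sigma$.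

For $u=2$, $v=1$, $n=2$ we have $M=1$: one of the two classes modulo $2$ is split into two classes modulo $4$, and the three pieces go to the three classes modulo $3$. Splitting the odd class gives the element $f$ of Section 1.

**Step 2: if $\Sigma=\{\pm1\}$, only the trivial coset occurs.** If $g\in N_\Sigma$ has slopes $\pm q$ with $q>0$, then $q=1$ by Lemma 2. So $N_\Sigma=G_\Sigma$ and $\mathrm{Out}(G_{\{\pm1\}})=1$.

**Step 3: if $\Sigma=\{1\}$, find the normalizer in $\mathrm{Homeo}(X)$.** Here Lemma 5(c) is not available: an element of $G_{\{1\}}$ is locally $y\mapsto y+t$, so it is the identity near any point it fixes. But Proposition 4 and Lemma 5(a) still apply. Every automorphism of $G_{\{1\}}$ is conjugation by a homeomorphism $h$ of $X$ normalizing $G_{\{1\}}$, and $h$ is unique by Lemma 3. Let $h$ be such a homeomorphism. In (6), $a=1$ since $T'\in G_{\{1\}}$, and $b(x)=h(x+1)-h(x)\in\mathbb Q\cap X=\mathbb Z$. By Lemma 5(a) and (7), with $M=2m$,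
$$h(r+My)=h(r)+ey,\qquad e=\sum_{i=0}^{M-1}b(r+i)=\sum_{i=0}^{M-1}b(i)\in\mathbb Z\setminus\{0\},$$
independent of $r$ because $b$ has period $m$. The $M$ disjoint sets $h(r+MX)=h(r)+eX$, $0\le r<M$, cover $X$, and each has volume $1/|e|$. So $|e|=M$, say $e=\varepsilon M$ with $\varepsilon=\pm1$, and
$$h(x)=h(r)+\varepsilon(x-r)\ \text{ on } r+MX,\qquad h(r)\in h(0)+\mathbb Z\quad(0\le r<M).$$
Put $w(x)=\varepsilon x+h(0)$. On $r+MX$ we get $w^{-1}h(x)=\varepsilon(h(x)-h(0))=x-r+\varepsilon(h(r)-h(0))$, a translation by an integer. So $w^{-1}h\in G_{\{1\}}$ by Lemma 1, and $h\in wG_{\{1\}}$.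

Conversely, let $w(x)=\varepsilon x+z$ with $\varepsilon=\pm1$, $z\in X$ arbitrary. If $k(y)=y+t$ near $w^{-1}(x)$ with $t\in\mathbb Z$, then $wkw^{-1}(y)=y+\varepsilon t$ near $x$. So $wG_{\{1\}}w^{-1}\subseteq G_{\{1\}}$, and the same holds for $w^{-1}$, which has the same form. Thus the normalizer of $G_{\{1\}}$ in $\mathrm{Homeo}(X)$ is $L\,G_{\{1\}}$, where $L=\{x\mapsto\pm x+z:z\in X\}\cong X\rtimes\{\pm1\}$.

**Step 4: the quotient.** When does $w(x)=\varepsilon x+z$ lie in $G_{\{1\}}$? Then $\varepsilon x+z=x+t$ with some $t\in\mathbb Z$ on a nonempty open set. If $\varepsilon=-1$, this says $2x=z-t$, which has at most one solution since $X$ is torsion-free, and a nonempty open set has more than one point. So $\varepsilon=1$ and $z=t\in\mathbb Z$; conversely these maps are the powers of $T$. Hence $L\cap G_{\{1\}}=\langle T\rangle\cong\mathbb Z$. As $\mathrm{Aut}(G_{\{1\}})$ is the normalizer $L\,G_{\{1\}}$ and the inner automorphisms correspond to $G_{\{1\}}$,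
$$\mathrm{Out}(G_{\{1\}})\cong LG_{\{1\}}/G_{\{1\}}\cong L/(L\cap G_{\{1\}})\cong(X\rtimes\{\pm1\})/\mathbb Z=(\widehat{\mathbb Z}/\mathbb Z)\rtimes C_2,$$
where $C_2$ acts by inversion, since $x\mapsto-x$ conjugates $x\mapsto x+z$ to $x\mapsto x-z$. $\blacksquare$

The classes of $\widehat{\mathbb Z}/\mathbb Z$ are represented by the automorphisms $\Phi_z$ of Test 3, and $C_2$ by conjugation with $\nu$. Finally, $\mathbb Q^*/\Sigma$ is trivial only for $\Sigma=\mathbb Q^*$, and $\widehat{\mathbb Z}/\mathbb Z\neq0$ by the explicit $z$ of Test 3. So $G$ and $G_{\{\pm1\}}$ are exactly the groups among the $G_\Sigma$ for which the first guess is right, and $\mathrm{Out}(G_{\mathbb Q_{>0}})\cong\mathbb Q^*/\mathbb Q_{>0}\cong C_2$ is generated by the automorphism of Test 2.
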